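
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Arc-coloring digraphs in which every vertex has small out-degree or small in-degree}


\begin{abstract}
An arc-coloring of a digraph is proper if any two consecutive arcs $uv$, $vw$ have different colors. Let $\Phi(k)$ be the largest arc-chromatic number of a digraph with all out-degrees at most $k$, and let $\Phi^{\vee}(k,l)$ be the largest arc-chromatic number of a digraph in which every vertex has out-degree at most $k$ or in-degree at most $l$. We prove that $\Phi^{\vee}(k,1)=\Phi(k)$ and $\Phi^{\vee}(k,k)\le\Phi(k)+1$ for every $k\ge1$, as was conjectured. We also show that the second bound is attained: $\Phi(3)=4$ and $\Phi^{\vee}(3,2)=\Phi^{\vee}(3,3)=5$. The proof compares a counting lower bound for $\Phi(k)$ with a two-phase greedy coloring; both are governed by the same covering numbers of the subset lattice.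
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Definitions and the question}

All digraphs are finite, without loops or multiple arcs; opposite arcs $uv$ and $vu$ may both be present. Digraphs have at least one vertex, except that an induced subdigraph may be empty, and then there is nothing to color. A \emph{proper arc-coloring} of a digraph $D$ assigns colors to the arcs so that any two consecutive arcs $uv$ and $vw$ receive different colors. The least number of colors is the \emph{arc-chromatic number} $\chi_a(D)$; it is the chromatic number of the line digraph of $D$.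

For $k,l\ge0$, a \emph{$k$-digraph} is a digraph in which every vertex has out-degree at most $k$. A \emph{$(k\vee l)$-digraph} is a digraph in which every vertex $x$ satisfies $d^+(x)\le k$ or $d^-(x)\le l$. Let $\Phi(k)$ and $\Phi^{\vee}(k,l)$ be the maxima of $\chi_a$ over all $k$-digraphs and over all $(k\vee l)$-digraphs, respectively; these maxima are finite. Directly from the definitions,
\[
\Phi(k-1)\le\Phi(k)\ \ (k\ge 1),\qquad \Phi(k)\le\Phi^{\vee}(k,0)\le\Phi^{\vee}(k,1)\le\cdots\le\Phi^{\vee}(k,k).
\]
It is known (Bessy, Birmel\'e, Havet) that $\Phi^{\vee}(k,k)\le\Phi(k)+2$ and $\Phi^{\vee}(k,1)\le\Phi(k)+1$ for every $k\ge1$. The following is posed as a problem in \cite{intro}.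

\medskip
\noindent\textbf{Conjecture.} \emph{For every $k\ge1$, $\Phi^{\vee}(k,1)=\Phi(k)$ and $\Phi^{\vee}(k,k)\le\Phi(k)+1$.}
\medskip

We prove it. To see what the two statements say, it helps to pass from colors to sets.

\subsection{Sets instead of colors}

Let $[s]=\{1,\dots,s\}$. An \emph{$s$-coloring} of $D$ is a map $S:V(D)\to2^{[s]}$ such that $S(x)\not\subseteq S(y)$ for every arc $xy$. The whole paper rests on the following equivalence:
\begin{equation}\label{eq:sets}
\chi_a(D)\le s\iff D\text{ has an $s$-coloring.}
\end{equation}
Given a proper arc-coloring, let $S(x)$ be the set of colors on the arcs leaving $x$; the color of an arc $xy$ is in $S(x)$ and not in $S(y)$. Conversely, given $S$, color each arc $xy$ with an element of $S(x)\setminus S(y)$; an arc $yz$ gets a color in $S(y)$, hence a different one.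

Call two vertices \emph{neighbors} if at least one arc joins them. In an $s$-coloring neighbors receive different sets. Conversely, if neighbors receive different members of one antichain, we have an $s$-coloring. So $\chi_a$ is roughly the binary logarithm of the chromatic number $\chi$ of the underlying graph: writing $M_s=\binom{s}{\lfloor s/2\rfloor}$,
\[
2^s\ge\chi\ \text{ is necessary for }\chi_a(D)\le s,\qquad M_s\ge\chi\ \text{ is sufficient.}
\]
In a $k$-digraph every subgraph of the underlying graph has average degree at most $2k$. Hence the underlying graph is $2k$-degenerate and has a proper vertex coloring with $2k+1$ colors. Regular tournaments on $2k+1$ vertices show that $2k+1$ colors can be needed.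

Now let $D$ be a $(k\vee k)$-digraph and put
\[
V^+=\{x:d^+(x)\le k\},\qquad V^-=V(D)\setminus V^+ .
\]
The digraph $D[V^+]$ is a $k$-digraph, and so is the reverse of $D[V^-]$. With $s=\Phi(k)$, take an $s$-coloring $S$ of $D[V^+]$ and an $s$-coloring $S^-$ of the reverse of $D[V^-]$. Complementing, $T(v)=[s]\setminus S^-(v)$ is an $s$-coloring of $D[V^-]$. With two new elements $\alpha,\beta$, the sets $S(u)\cup\{\alpha\}$ for $u\in V^+$ and $T(v)\cup\{\beta\}$ for $v\in V^-$ color all of $D$, because $\alpha$ takes care of the arcs from $V^+$ to $V^-$ and $\beta$ of the arcs in the other direction. This gives $\Phi^{\vee}(k,k)\le\Phi(k)+2$. The conjecture asks to save one of these two colors in general, and both of them when $l=1$.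

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $k\ge1$,
\begin{enumerate}
\item[(a)] $\Phi^{\vee}(k,0)=\Phi^{\vee}(k,1)=\Phi(k)$;
\item[(b)] $\Phi^{\vee}(k,k)\le\Phi(k)+1$.
\end{enumerate}
\end{theorem}

For $k\ne2$ our method places all of $\Phi(k)$ and $\Phi^{\vee}(k,0),\dots,\Phi^{\vee}(k,k)$ in a window of two consecutive integers. The window is given by a function $b(s)$, defined in Section~\ref{sec:cover} through covering numbers.

\begin{theorem}\label{thm:window}
For $k\ge1$ let $s_k=\min\{s\ge1:2k+1\le b(s)\}$. If $k\ne2$, then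
\[
s_k\le\Phi(k)=\Phi^{\vee}(k,0)=\Phi^{\vee}(k,1)\le\cdots\le\Phi^{\vee}(k,k)\le s_k+1 .
\]
\end{theorem}

\begin{theorem}\label{thm:sharp}
$\Phi(3)=4$ and $\Phi^{\vee}(3,2)=\Phi^{\vee}(3,3)=5$.
\end{theorem}

So in Theorem~\ref{thm:main}(a) one cannot replace $l=1$ by $l=2$ for all $k$, and in (b) the $+1$ cannot be removed.

\subsection{The idea}

The proof of (b) does not determine $\Phi(k)$. Instead, we show two things about an integer $s\ge1$ and $k\ge1$.
\begin{itemize}
\item If $\Phi(k)\le s$, then $2k+1\le b(s)$ (Proposition~\ref{prop:A}).
\item If $2k+1\le b(s)$, then $\Phi^{\vee}(k,k)\le s+1$, apart from $(s,k)=(3,2)$ (Proposition~\ref{prop:B}).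
\end{itemize}
Taking $s=\Phi(k)$ gives (b), since $\Phi(2)\ne3$. The first implication is a counting argument about the sets that a coloring is forced to use. The second is a greedy coloring with two sorts of colors. In both, what matters is how many $j$-sets are needed to cover all $(j-1)$-sets; this is why the same function $b$ occurs twice. Part (a) uses the first implication together with a separate argument that keeps all sets in a coloring small.

\section{Covering numbers}\label{sec:cover}

Write $L_j=L_j(n)$ for the set of $j$-subsets of $[n]$. We write $A+x=A\cup\{x\}$ and $A-x=A\setminus\{x\}$. For a family $\mathcal O$ of sets let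
\[
{\downarrow}\mathcal O=\{X:X\subseteq O\text{ for some }O\in\mathcal O\},
\]
which is empty if $\mathcal O=\emptyset$. For $1\le j\le n$ let $\kappa_j(n)$ be the least size of a family $\mathcal K\subseteq L_j(n)$ such that every $(j-1)$-subset of $[n]$ lies in a member of $\mathcal K$. We call such a $\mathcal K$ a \emph{cover} of $L_{j-1}$. Put $\kappa_0(n)=0$ and
\[
b_j(n)=\binom nj+\kappa_j(n),\qquad b(n)=\max_{0\le j\le n}b_j(n)\qquad(n\ge1).
\]

If $\mathcal O\subseteq L_j$, then adding to $\mathcal O$ one $j$-superset of each $(j-1)$-set not in ${\downarrow}\mathcal O$ gives a cover. Hence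
\begin{equation}\label{eq:complete}
|\mathcal O|+|L_{j-1}\setminus{\downarrow}\mathcal O|\ge\kappa_j(n)\qquad(\mathcal O\subseteq L_j,\ 1\le j\le n).
\end{equation}
One $j$-set covers $j$ sets of $L_{j-1}$, and each of the remaining ones can be covered separately, so
\begin{equation}\label{eq:kappatrivial}
\kappa_j(n)\le1+\binom n{j-1}-j .
\end{equation}
Moreover $\kappa_1(n)=1$ (one singleton covers $\emptyset$), $\kappa_n(n)=1$, and $\kappa_2(n)=\lceil n/2\rceil$ for $n\ge2$ (cover points by pairs). So $b_0(n)=1$ and $b_1(n)=n+1$. In particular $b(1)=2$. For $n=3$ the values of $b_0,b_1,b_2,b_3$ are $1,4,5,2$, so $b(3)=5$.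

\section{A necessary condition for $s$ colors}\label{sec:necessary}

\subsection{Good families}

Which sets does a coloring have to use? Call $W\subseteq2^{[s]}$ \emph{$d$-good} if every $d$-digraph has an $s$-coloring with values in $W$. By \eqref{eq:sets}, $2^{[s]}$ is $k$-good if and only if $\Phi(k)\le s$.

\begin{lemma}\label{lem:tournament}
A $d$-good family has at least $2d+1$ members; in particular it is not empty.
\end{lemma}

\begin{proof}
A regular tournament on $2d+1$ vertices is a $d$-digraph, and its vertices receive pairwise different sets.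
\end{proof}

This alone is weak, since it ignores inclusions. The next lemma uses them. If $W$ is minimal, some digraph is forced to use all members of $W$. Over any $r$ vertices of it we can hang another digraph, at the price of $r$ in the out-degree; that digraph must then avoid everything below the $r$ sets used there.

\begin{lemma}\label{lem:hang}
Let $W\subseteq2^{[s]}$ be inclusion-minimal among the $k$-good families, and let $\mathcal O\subseteq W$ with $|\mathcal O|=r\le k$. Then $W\setminus{\downarrow}\mathcal O$ is $(k-r)$-good.
\end{lemma}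

\begin{proof}
For each $A\in W$ there is a $k$-digraph $D_A$ with no coloring with values in $W\setminus\{A\}$. Let $D^*$ be the disjoint union of the $D_A$. Every coloring of $D^*$ with values in $W$ uses every member of $W$.

Let $G$ be a $(k-r)$-digraph. For each $r$-subset $R$ of $V(D^*)$ add a copy $G_R$ of $G$ and all arcs from $V(G_R)$ to $R$. The result is a $k$-digraph; take a coloring $S$ of it with values in $W$. Choose $R$ to consist of $r$ vertices of $D^*$ whose sets are exactly the members of $\mathcal O$. For $y\in V(G_R)$ and $x\in R$ we have $S(y)\not\subseteq S(x)$, so $S(y)\notin{\downarrow}\mathcal O$. Thus $S$ restricted to $G_R$ is a coloring of $G$ with values in $W\setminus{\downarrow}\mathcal O$.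
\end{proof}

\subsection{The smallest case by hand}

\begin{lemma}\label{lem:small}
$\Phi(1)=3$ and $\Phi(2)\ge4$. Hence $\Phi(k)\ge3$ for all $k\ge1$, and $\Phi(k)=3$ only for $k=1$.
\end{lemma}

\begin{proof}
Any two arcs of a directed triangle are consecutive, so it needs $3$ colors. The underlying graph of a $1$-digraph has a proper vertex coloring with $3$ colors, and using $\{1\},\{2\},\{3\}$ as these colors gives a $3$-coloring. So $\Phi(1)=3$.

Suppose $\Phi(2)\le3$. Let $W\subseteq2^{[3]}$ be a minimal $2$-good family and $\mathcal A$ the set of its maximal members. If $|\mathcal A|\le2$, then $W\setminus{\downarrow}\mathcal A=\emptyset$ is $(2-|\mathcal A|)$-good by Lemma~\ref{lem:hang}, contradicting Lemma~\ref{lem:tournament}. So $\mathcal A$ is an antichain of size at least $3$ in $2^{[3]}$; it contains neither $\emptyset$ nor $[3]$. A singleton is incomparable to only one pair, and two singletons to no common pair; hence $\mathcal A=L_1$ or $\mathcal A=L_2$.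

If $\mathcal A=L_1$, then $|W|\le4$, but Lemma~\ref{lem:tournament} requires $5$ members. If $\mathcal A=L_2$, take $\mathcal O=\{\{1,2\}\}$. By Lemma~\ref{lem:hang} the family $W\setminus{\downarrow}\mathcal O\subseteq\{\{1,3\},\{2,3\},\{3\}\}$ is $1$-good. A coloring of the directed triangle uses all three sets. The vertex with set $\{3\}$ then has an out-neighbor whose set contains $3$, a contradiction.

The last sentence of the lemma follows since $\Phi$ is non-decreasing.
\end{proof}

\subsection{Antichains in general}

What should this argument give in general? Suppose that the set of maximal members of $W$ is a full layer $L_j$ with $j\ge1$. Choose for $\mathcal O$ a cover of $L_{j-1}$ with $\kappa_j(s)$ members. Then all lower sets lie in ${\downarrow}\mathcal O$, so $W\setminus{\downarrow}\mathcal O=L_j\setminus\mathcal O$. If $|\mathcal O|\le k$, Lemmas~\ref{lem:hang} and~\ref{lem:tournament} give $\binom sj-\kappa_j(s)\ge2(k-\kappa_j(s))+1$, that is, $2k+1\le b_j(s)$. The difficulty is that the maximal members may form an antichain $\mathcal A$ spread over several layers. We show that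 a full layer is the extreme case: a suitable $\mathcal O\subseteq\mathcal A$ exists with $|\mathcal A|+|\mathcal O|\le b(s)$. The proof averages over a random permutation and compares with a random maximal chain.

\begin{lemma}\label{lem:antichain}
Let $s\ge1$ and let $\mathcal A\subseteq2^{[s]}$ be a non-empty antichain. There is $\mathcal O\subseteq\mathcal A$ such that every member of ${\downarrow}\mathcal A\setminus\mathcal A$ lies in ${\downarrow}\mathcal O$, and $|\mathcal A|+|\mathcal O|\le b(s)$.
\end{lemma}

\begin{proof}
For $1\le j\le s$ fix a cover $\mathcal K_j\subseteq L_j$ of $L_{j-1}$ of size $\kappa_j(s)$, and for each $B\in L_{j-1}$ fix $g(B)\in\mathcal K_j$ with $B\subset g(B)$. For a permutation $\pi$ of $[s]$ put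
\[
g_\pi(B)=\pi\bigl(g(\pi^{-1}(B))\bigr)\in\pi\mathcal K_{|B|+1},
\]
where $\pi\mathcal K_j=\{\pi(K):K\in\mathcal K_j\}$; this set contains $B$ and has one more element. If $[s]\in{\downarrow}\mathcal A$ then $[s]\in\mathcal A$, so every $B\in{\downarrow}\mathcal A\setminus\mathcal A$ has $|B|<s$ and $g_\pi(B)$ is defined. Let
\[
\mathcal O^1_\pi=\mathcal A\cap\bigcup_{j\ge1}\pi\mathcal K_j,\qquad
\mathcal E_\pi=\{B\in{\downarrow}\mathcal A\setminus\mathcal A:\ g_\pi(B)\notin{\downarrow}\mathcal A\}.
\]
Let $\mathcal O_\pi$ consist of $\mathcal O^1_\pi$ and, for each $B\in\mathcal E_\pi$, one set $A_B\in\mathcal A$ with $B\subseteq A_B$.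

\emph{Everything is covered.} Let $B\in{\downarrow}\mathcal A\setminus\mathcal A$. Put $B_0=B$ and $B_{i+1}=g_\pi(B_i)$ as long as $B_i\in{\downarrow}\mathcal A\setminus\mathcal A$. The sizes grow, so we stop at some $B_{i+1}\notin{\downarrow}\mathcal A\setminus\mathcal A$. If $B_{i+1}\in\mathcal A$, then $B\subseteq B_{i+1}\in\mathcal O^1_\pi$. If $B_{i+1}\notin{\downarrow}\mathcal A$, then $B_i\in\mathcal E_\pi$ and $B\subseteq B_i\subseteq A_{B_i}$. In both cases $B\in{\downarrow}\mathcal O_\pi$.

\emph{The chain identity.} Let $C_0\subset C_1\subset\dots\subset C_s$ be a uniformly random maximal chain in $2^{[s]}$, and put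
\[
p_j=\Pr(C_j\in\mathcal A)=\frac{|\mathcal A\cap L_j|}{\binom sj},\qquad
q_i=\Pr\bigl(C_i\in{\downarrow}\mathcal A\setminus\mathcal A,\ C_{i+1}\notin{\downarrow}\mathcal A\bigr)\quad(i<s).
\]
Since ${\downarrow}\mathcal A$ is closed under taking subsets and contains $\emptyset$, the chain elements in ${\downarrow}\mathcal A$ form a non-empty initial segment of the chain. If some $C_j$ is in $\mathcal A$, it is the last element of this segment, because $\mathcal A$ is an antichain. If the last element $C_i$ is not in $\mathcal A$, then $i<s$ and the event defining $q_i$ occurs; conversely, that event says that $C_i$ is the last element and is not in $\mathcal A$. So exactly one of all these events occurs, and $\sum_jp_j+\sum_iq_i=1$.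

\emph{Averaging.} Let $\pi$ be uniformly random. For $j\ge1$ a fixed $j$-set lies in $\pi\mathcal K_j$ with probability $\kappa_j(s)/\binom sj$, so $\mathbb E|\mathcal O^1_\pi|=\sum_jp_j\kappa_j(s)$. (For $j=0$ both sides contribute $0$.) Next fix $B\in L_i$ with $i<s$. Conditionally on $\pi^{-1}(B)$, the permutation $\pi$ restricts to a uniform bijection from the complement of $\pi^{-1}(B)$ to the complement of $B$. So $g_\pi(B)$ is uniform among the sets $B+x$, $x\notin B$, exactly as $C_{i+1}$ is conditionally on $C_i=B$. Therefore $\mathbb E|\mathcal E_\pi|=\sum_i\binom siq_i$. With $|\mathcal A|=\sum_jp_j\binom sj$ and $|\mathcal O_\pi|\le|\mathcal O^1_\pi|+|\mathcal E_\pi|$ this gives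
\[
\mathbb E\bigl(|\mathcal A|+|\mathcal O_\pi|\bigr)\le\sum_jp_j\Bigl(\binom sj+\kappa_j(s)\Bigr)+\sum_iq_i\binom si\le\Bigl(\sum_jp_j+\sum_iq_i\Bigr)b(s)=b(s),
\]
and some $\pi$ satisfies $|\mathcal A|+|\mathcal O_\pi|\le b(s)$.
\end{proof}

\begin{proposition}\label{prop:A}
If $k\ge1$ and $\Phi(k)\le s$, then $2k+1\le b(s)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:small}, $s\ge3$. Let $W\subseteq2^{[s]}$ be a minimal $k$-good family and $\mathcal A$ the set of its maximal members; it is a non-empty antichain. Take $\mathcal O$ from Lemma~\ref{lem:antichain}. All members of $W\setminus\mathcal A$ lie in ${\downarrow}\mathcal O$, so $W\setminus{\downarrow}\mathcal O=\mathcal A\setminus\mathcal O$. If $|\mathcal O|\le k$, Lemmas~\ref{lem:hang} and~\ref{lem:tournament} give $|\mathcal A|-|\mathcal O|\ge2(k-|\mathcal O|)+1$, that is, $|\mathcal A|+|\mathcal O|\ge2k+1$. If $|\mathcal O|>k$, then $|\mathcal A|+|\mathcal O|\ge2|\mathcal O|\ge2k+2$. In both cases $2k+1\le b(s)$.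
\end{proof}

\section{In-degree at most one: $\Phi^{\vee}(k,1)=\Phi(k)$}\label{sec:parta}

Throughout this section $k\ge1$ and $s=\Phi(k)$, so $s\ge3$ by Lemma~\ref{lem:small}. Let $D$ be a $(k\vee1)$-digraph, and let $V^+=\{x:d^+(x)\le k\}$ and $V^-=V(D)\setminus V^+$ as before. The vertices of $V^-$ have in-degree at most $1$, so few sets suffice for $D[V^-]$, and we shall use only the sets $[s]-i$. An arc from $V^-$ to $V^+$ is then harmless as soon as all sets on $V^+$ have at most $s-2$ elements. So we want $s$-colorings of $k$-digraphs by small sets (Lemma~\ref{lem:smallsets}). There are two ways to get them. If $s$ colors are already needed for out-degree $k-1$, a gadget forces the sets to be small. If not, then for $k\ge2$ Proposition~\ref{prop:A}, applied to $k-1$, shows that the middle layer of $2^{[s]}$ is large enough on its own; this is the next lemma.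

\begin{lemma}\label{lem:slack}
If $k=1$, or if $k\ge2$ and $\Phi(k-1)\le s-1$, then $M_s\ge2k+1$.
\end{lemma}

\begin{proof}
If $s=3$, then $k=1$ by Lemma~\ref{lem:small}, and $M_3=3$. If $s=4$, then $k\ge2$, and $\Phi(k-1)\le3$ gives $k=2$, again by Lemma~\ref{lem:small}; indeed $M_4=6\ge5$.

Let $s\ge5$ and $n=s-1\ge4$; then $k\ge2$ since $\Phi(1)=3$. Proposition~\ref{prop:A} for $k-1$ and $n$ gives $2k-1\le b(n)$, so it suffices to show $b_j(n)\le M_s-2$ for $0\le j\le n$. For $j\ge3$, \eqref{eq:kappatrivial} and Pascal's rule give
\[
b_j(n)\le\binom nj+\binom n{j-1}+1-j=\binom sj-(j-1)\le M_s-2 .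
\]
For $j=2$ we have $b_2(n)=\binom n2+\lceil n/2\rceil=\binom s2-\lfloor n/2\rfloor\le M_s-2$, since $\binom n2=\binom s2-n$ and $n\ge4$. Finally $b_0(n)=1\le b_1(n)=n+1=s\le\binom s2-2\le M_s-2$, because $s(s-3)\ge4$.
\end{proof}

\begin{lemma}\label{lem:smallsets}
Every $k$-digraph has an $s$-coloring $S$ with $|S(x)|\le s-2$ for all $x$.
\end{lemma}

\begin{proof}
If $M_s\ge2k+1$, take a proper vertex coloring of the underlying graph with $2k+1$ colors and use different $\lfloor s/2\rfloor$-subsets of $[s]$ as colors; we have $\lfloor s/2\rfloor\le s-2$ since $s\ge3$.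

Otherwise Lemma~\ref{lem:slack} gives $k\ge2$ and $\Phi(k-1)\ge s$, hence $\Phi(k-1)=s$. Let $G$ be a $(k-1)$-digraph with $\chi_a(G)=s$. Suppose that $D$ is a $k$-digraph such that each $s$-coloring of $D$ has a vertex $x$ with $|S(x)|\ge s-1$. For each $x\in V(D)$ add a copy $G_x$ of $G$ and all arcs from $V(G_x)$ to $x$. This is a $k$-digraph, so it has an $s$-coloring $S$. Take $x\in V(D)$ with $|S(x)|\ge s-1$. For $y\in V(G_x)$ we have $S(y)\not\subseteq S(x)$. So $S(x)\ne[s]$, that is, $S(x)=[s]-i$ for some $i$, and $i\in S(y)$ for all $y\in V(G_x)$. Removing the common element $i$ preserves non-inclusion, so $y\mapsto S(y)-i$ colors $G$ by subsets of the $(s-1)$-element set $[s]-i$. This contradicts $\chi_a(G)=s$.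
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Only $\Phi^{\vee}(k,1)\le s$ needs proof. Let $D$, $V^+$ and $V^-$ be as at the beginning of this section. For each arc $uv$ with $u\in V^+$, $v\in V^-$ add to $D[V^+]$ a new vertex $w_{uv}$ and the arc $uw_{uv}$. The result is a $k$-digraph. Take $S$ from Lemma~\ref{lem:smallsets}. Because of the arcs $uw_{uv}$, we have $S(u)\ne\emptyset$ whenever $u\in V^+$ has an out-neighbor in $V^-$.

For $v\in V^-$ we put $T(v)=[s]-i_v$, where $i_v\in[s]$ is to satisfy the following:
\begin{itemize}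
\item if $v$ has an in-neighbor $u\in V^+$, then $i_v\in S(u)$;
\item if $v$ has an in-neighbor $v'\in V^-$, then $i_v\ne i_{v'}$.
\end{itemize}
Such a choice exists. Since $D[V^-]$ has in-degrees at most $1$, each of its components consists of a single root or one directed cycle (possibly of length $2$), with out-trees attached. A vertex to which the first item applies has no other in-neighbor, so it is a source of $D[V^-]$ and hence a root; give it a value as required. Give the other roots any value. Color each cycle with at most three values of $i$, so that consecutive values differ; here $s\ge3$ is used. Then extend along the trees.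

Let us check all arcs. Inside $V^+$ the map $S$ is a coloring. For an arc $uv$ from $V^+$ to $V^-$, $i_v\in S(u)\setminus T(v)$. For an arc $v'v$ inside $V^-$, $i_v\in T(v')\setminus T(v)$ because $i_v\ne i_{v'}$. For an arc $vu$ from $V^-$ to $V^+$, $|T(v)|=s-1>|S(u)|$. So $D$ has an $s$-coloring.
\end{proof}

\section{A greedy coloring of $(k\vee k)$-digraphs}\label{sec:greedy}

\subsection{The order, and an illustration}

Let $D$ be a $(k\vee k)$-digraph with $V^+,V^-$ as before, so that vertices of $V^-$ have in-degree at most $k$. The sets used on $V^-$ will not be contained in the sets used on $V^+$, so arcs from $V^-$ to $V^+$ cost nothing. The arcs from $V^+$ to $V^-$ must be paid for. Call $u\in V^+$ and $v\in V^-$ \emph{cross-neighbors} if $uv$ is an arc, and let $c(x)$ be the number of cross-neighbors of $x$. A \emph{same-side neighbor} of $x$ is a neighbor in the same one of the sets $V^+$, $V^-$.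

\begin{lemma}\label{lem:order}
The vertices of $D$ can be ordered so that $\sigma(x)+2c(x)\le2k$ for every vertex $x$, where $\sigma(x)$ is the number of same-side neighbors of $x$ that are earlier than $x$.
\end{lemma}

\begin{proof}
We choose the vertices from last to first. Let $R\ne\emptyset$ be the set of vertices not yet chosen, and for $x\in R$ let $\sigma_R(x)$ be the number of its same-side neighbors in $R$. Let $R^+=R\cap V^+$. A vertex $u\in R^+$ has at most $k$ out-arcs, of which $c(u)$ go to $V^-$. So the number of arcs in $D[R^+]$ plus $\sum_{u\in R^+}c(u)$ is at most $k|R^+|$, whence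
\[
\sum_{u\in R^+}\bigl(\sigma_R(u)+2c(u)\bigr)\le2k|R^+| .
\]
The same holds for $R\cap V^-$, with in-arcs in place of out-arcs. Hence some $x\in R$ has $\sigma_R(x)+2c(x)\le2k$; we put it last among $R$.
\end{proof}

Note that $c(x)$ counts \emph{all} cross-neighbors, earlier or later, and each is counted twice. So with $2k+1$ colors on each side, we can afford that a cross-neighbor blocks two of them. For $k=1$ this suffices, as the following illustration shows (the result is the case $k=1$ of Theorem~\ref{thm:main}(a)). Use $\{i\}$ on $V^+$ and $[3]-i$ on $V^-$, with $i\in[3]$, greedily in the order of the lemma. A same-side neighbor blocks one value of $i$. An arc $uv$ from $V^+$ to $V^-$ requires $\{i_u\}\not\subseteq[3]-i_v$, that is, $i_u=i_v$, so a cross-neighbor blocks two values. At most $\sigma(x)+2c(x)\le2$ of the three values are blocked. Hence $\Phi^{\vee}(1,1)\le3=\Phi(1)$.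

For larger $k$ we cannot simply repeat this with a layer of $p$-sets on $V^+$ and one of $q$-sets on $V^-$, $p<q$: a $p$-set lies in $\binom{s+1-p}{q-p}$ of the $q$-sets in $[s+1]$, and this may be much larger than the number $2$ that the order allows for a cross-neighbor.

\subsection{Two sorts of colors}

The remedy is to work with two sorts of indices, $A\in\mathcal A$ and $B\in\mathcal B$. In the first phase only indices in $\mathcal A$ are used, and a cross-neighbor blocks at most one of them. A vertex that cannot be colored in this phase must have many earlier same-side neighbors and cross-neighbors, which use up much of its budget $2k$. These vertices get an index in $\mathcal B$ in a second phase. There a cross-neighbor with index $A$ blocks exactly the $B\subseteq A$. This may be many, but what counts is the number $|\mathcal B\setminus{\downarrow}\mathcal O|$ of indices left by the whole family $\mathcal O$ of cross-indices, and covering numbers control that.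

Precisely, let $s\ge1$ and let $\mathcal A,\mathcal B$ be finite families of sets. Suppose that for all $A\in\mathcal A$, $B\in\mathcal B$ we are given subsets $P_0(A),N_0(A),P_1(B),N_1(B)$ of $[s+1]$ with the following properties.
\begin{enumerate}
\item[(C1)] The $|\mathcal A|+|\mathcal B|$ sets $P_0(A),P_1(B)$ are distinct and form an antichain; likewise the sets $N_0(A),N_1(B)$.
\item[(C2)] No set $N_0(A)$ or $N_1(B)$ is contained in a set $P_0(A')$ or $P_1(B')$.
\item[(C3)] $P_1(B)\subseteq N_0(A)\iff B\subseteq A$, and $P_0(A)\subseteq N_1(B)\iff B\subseteq A$.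
\item[(C4)] The relations $P_0(A)\subseteq N_0(A')$ on $\mathcal A\times\mathcal A$ and $P_1(B)\subseteq N_1(B')$ on $\mathcal B\times\mathcal B$ are partial matchings: for each $A$ there is at most one such $A'$, for each $A'$ at most one such $A$, and likewise for $B,B'$.
\end{enumerate}
Put $\varepsilon=1$; if $P_0(A)\subseteq N_0(A')$ never occurs, we may also put $\varepsilon=2$.

\begin{lemma}\label{lem:greedy}
Let {\rm(C1)--(C4)} hold, with $\varepsilon$ as above. If
\begin{equation}\label{eq:budget}
|\mathcal A|+\varepsilon|\mathcal O|+|\mathcal B\setminus{\downarrow}\mathcal O|\ge2k+1\qquad\text{for all }\mathcal O\subseteq\mathcal A,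
\end{equation}
then $\chi_a(D)\le s+1$ for every $(k\vee k)$-digraph $D$.
\end{lemma}

\begin{proof}
Order $V(D)$ as in Lemma~\ref{lem:order}, and let $a=|\mathcal A|$. A vertex with index $A\in\mathcal A$ gets the set $P_0(A)$ if it is in $V^+$ and $N_0(A)$ if it is in $V^-$; a vertex with index $B\in\mathcal B$ gets $P_1(B)$ or $N_1(B)$ accordingly.

\emph{Phase 1.} Go through all vertices in order. Give $x$ an index in $\mathcal A$ that differs from the indices of its earlier indexed same-side neighbors and does not create an inclusion $P_0(A)\subseteq N_0(A')$ with an earlier indexed cross-neighbor. If there is none, put $x$ into a set $Z$. Each earlier indexed same-side neighbor blocks one index. Each earlier indexed cross-neighbor blocks at most one index, by (C4), and none if $\varepsilon=2$.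

\emph{Phase 2.} Go through $Z$ in order. For $x\in Z$, let $\mathcal O$ be the set of indices of \emph{all} cross-neighbors of $x$ outside $Z$, earlier or later. Let $c'$ be the number of these cross-neighbors and $c''=c(x)-c'$ the number of those in $Z$; so $|\mathcal O|\le c'$. Let $\sigma_0$ and $\sigma_Z$ be the numbers of earlier same-side neighbors of $x$ outside $Z$ and inside $Z$. Give $x$ an index $B\in\mathcal B\setminus{\downarrow}\mathcal O$ that differs from the indices of its earlier same-side neighbors in $Z$ and does not create an inclusion $P_1(B)\subseteq N_1(B')$ with an already indexed cross-neighbor in $Z$.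

We claim that such a $B$ exists. By (C4), at most $\sigma_Z+c''$ members of $\mathcal B\setminus{\downarrow}\mathcal O$ are excluded. Since $x\in Z$, all $a$ indices were blocked in Phase 1, so $\sigma_0\ge a-c'$ if $\varepsilon=1$, and $\sigma_0\ge a$ if $\varepsilon=2$; that is, $\sigma_0\ge a-(2-\varepsilon)c'$. Together with $\sigma_0+\sigma_Z+2c'+2c''\le2k$ this gives
\[
\sigma_Z+c''\le2k-\sigma_0-2c'-c''\le2k-a-\varepsilon c'\le2k-a-\varepsilon|\mathcal O|<|\mathcal B\setminus{\downarrow}\mathcal O|,
\]
where the last step is \eqref{eq:budget}. This proves the claim.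

\emph{Verification.} Same-side neighbors have different sets from one antichain, by (C1) and the choices made. Arcs from $V^-$ to $V^+$ are fine by (C2). Let $uv$ be an arc from $V^+$ to $V^-$. If both ends are outside $Z$, or both are in $Z$, the choice at the later indexed end ensures that there is no inclusion. If exactly one end is in $Z$, it has an index $B$ that is not contained in the index $A$ of the other end, and (C3) applies. So we have an $(s+1)$-coloring.
\end{proof}

\subsection{Two constructions}

Let $1\le j\le s$, $\mathcal A=L_j(s)$, $\mathcal B=L_{j-1}(s)$ and $e=s+1$. Complements are taken in $[s]$. We use the following sets.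

\begin{center}
\begin{tabular}{c|cccc}
 & $P_0(A)$ & $P_1(B)$ & $N_0(A)$ & $N_1(B)$\\ \hline
(I)\quad $j\ge s/2+1$ & $A^c+e$ & $B$ & $A$ & $B^c+e$\\
(II)\quad $j\le s/2$ & $A^c$ & $B+e$ & $A+e$ & $B^c$
\end{tabular}
\end{center}

In each case, sets of the same type are distinct and have the same size, so in (C1) only sets of different types need to be compared. Condition (C3) holds by inspection: in each case the two inclusions say $B\subseteq A$ and $A^c\subseteq B^c$.

\emph{Construction} (I), $2j\ge s+2$.
\begin{itemize}
\item (C1): $A^c+e\not\subseteq B$ and $B^c+e\not\subseteq A$ because of $e$. An inclusion $B\subseteq A^c+e$ would need $j-1\le s-j$, and $A\subseteq B^c+e$ would need $j\le s-j+1$; both say $2j\le s+1$.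
\item (C2): $A\subseteq A'^c+e$ would need $j\le s-j$. By size, $A\not\subseteq B$ and $B^c+e\not\subseteq A^c+e$. Finally $B^c+e\not\subseteq B'$ because of $e$.
\item (C4): $A^c+e\subseteq A'$ never occurs. $B\subseteq B'^c+e$ means $B\cap B'=\emptyset$, which needs $2(j-1)\le s$, hence $2j=s+2$ and $B'=B^c$. So we have a partial matching.
\end{itemize}

\emph{Construction} (II), $2j\le s$.
\begin{itemize}
\item (C1): $B+e\not\subseteq A^c$ and $A+e\not\subseteq B^c$ because of $e$. An inclusion $A^c\subseteq B+e$ would need $s-j\le j-1$, and $B^c\subseteq A+e$ would need $s-j+1\le j$; both say $2j\ge s+1$.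
\item (C2): $A+e\not\subseteq A'^c$ because of $e$. By size, $A+e\not\subseteq B+e$ and $B^c\not\subseteq A^c$. Finally $B^c\subseteq B'+e$ would need $s-j+1\le j-1$.
\item (C4): $A^c\subseteq A'+e$ means $A\cup A'=[s]$, which needs $j=s/2$ and $A'=A^c$; so this is a partial matching. $B+e\subseteq B'^c$ never occurs.
\item If $j<s/2$, then $P_0(A)\subseteq N_0(A')$ never occurs and $\varepsilon=2$ is allowed.
\end{itemize}

With $\varepsilon=1$, the left side of \eqref{eq:budget} is at least $\binom sj+\kappa_j(s)=b_j(s)$ by \eqref{eq:complete}. So Lemma~\ref{lem:greedy} gives: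
\begin{equation}\label{eq:star}
\parbox{0.82\textwidth}{if $2k+1\le b_j(s)$ for some $j$ with $1\le j\le s/2$ or $s/2+1\le j\le s$, then $\Phi^{\vee}(k,k)\le s+1$.}
\end{equation}

\section{The missing layer: $s=2m+1$, $j=m+1$}\label{sec:missing}

The only $j\ge1$ not covered by \eqref{eq:star} is $j=m+1$ when $s=2m+1$ is odd. There both constructions fail: in (I) we have $P_1(B)\subseteq P_0(A)$ for $B=A^c$, and in (II) $N_1(B)\subseteq N_0(A)$ for $A=B^c$. We use instead the layer $j=m$, which has the same size $\binom{2m+1}{m}=M_{2m+1}$ and for which construction (II) allows $\varepsilon=2$. For $m\ge1$ let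
\[
\nu_m=\min_{\mathcal O\subseteq L_m(2m+1)}\bigl(2|\mathcal O|+|L_{m-1}(2m+1)\setminus{\downarrow}\mathcal O|\bigr).
\]
Lemma~\ref{lem:greedy} for construction (II) with $s=2m+1$, $j=m$, $\varepsilon=2$ says:
\begin{equation}\label{eq:nu}
\text{if }2k+1\le M_{2m+1}+\nu_m,\text{ then }\Phi^{\vee}(k,k)\le2m+2 .
\end{equation}
Since $b_{m+1}(2m+1)=M_{2m+1}+\kappa_{m+1}(2m+1)$, we need $\kappa_{m+1}(2m+1)\le\nu_m$. For $m=1$ this is false: $\kappa_2(3)=2$, while $\mathcal O=\emptyset$ shows $\nu_1\le1$. This is the origin of the exception $(s,k)=(3,2)$.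

For larger $m$ we have to turn any $\mathcal O\subseteq L_m$ into a cover of $L_m$ by $(m+1)$-sets in which each member of $\mathcal O$ pays for two sets, and each $(m-1)$-set outside ${\downarrow}\mathcal O$ for one. We do this on average, by means of a random linear order; $m=2,3$ are treated directly.

\begin{lemma}\label{lem:nu}
For $m\ge2$, $\kappa_{m+1}(2m+1)\le\nu_m$.
\end{lemma}

\begin{proof}
Let $\mathcal O\subseteq L_m$ and $U=L_{m-1}\setminus{\downarrow}\mathcal O$. We must show $\kappa_{m+1}(2m+1)\le2|\mathcal O|+|U|$.

\emph{$m=2$.} Here $|U|\ge5-2|\mathcal O|$, so $2|\mathcal O|+|U|\ge5$. The four sets $123$, $145$, $245$, $345$ cover all pairs of $[5]$, so $\kappa_3(5)\le4$.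

\emph{$m=3$.} Here $|U|\ge21-3|\mathcal O|$, so $2|\mathcal O|+|U|\ge\max(2|\mathcal O|,\,21-|\mathcal O|)\ge14$. We show $\kappa_4(7)\le14$. Take the seven lines of the Fano plane on $[7]$; any two of them meet in exactly one point. The complements of two lines meet in $7-5=2$ points, so no triple lies in two complements. The complement of a line contains no line. So the seven complements contain $7\cdot4=28$ different non-line triples, and there are only $35-7=28$ of these. Seven further $4$-sets cover the seven lines.

\emph{$m\ge4$: a cover from a linear order.} Fix a linear order on $[2m+1]$. For a non-empty set $X$ let $I(X)$ be the set of elements preceding $\min X$. Every $m$-set is uniquely of the form $D=B+x$ with $|B|=m-1$ and $x=\min D\in I(B)$. So it suffices to cover, for each $(m-1)$-set $B$, the sets $B+x$ with $x\in I(B)$. We do this separately for each $B\in U$, and jointly for all $(m-1)$-subsets $B$ of a given $K\in\mathcal O$. We use that for a fixed $(m-1)$-set $B$ and a set $X$ of $t$ elements outside $B$, the sets $B+x$, $x\in X$, can be covered by $\lceil t/2\rceil$ sets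 of size $m+1$: pair up the elements of $X$, and if $t$ is odd pair the last one with any other element outside $B$.
\begin{itemize}
\item For $B\in U$, use $\lceil|I(B)|/2\rceil$ sets to cover all $B+x$, $x\in I(B)$.
\item For $K\in\mathcal O$, let $f=\min K$, let $J$ be the set of elements strictly between $f$ and the second smallest element of $K$, and put $y_1=|I(K)|$, $y_2=|J|$. Use all sets $K+x$ with $x\in I(K)$. In addition, cover the sets $(K-f)+x$ for $x\in J$ if $y_1\ge1$, and for $x\in J\cup\{f\}$ if $y_1=0$. This uses $y_1+\lceil(y_2+\mathbf 1_{y_1=0})/2\rceil$ sets.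
\end{itemize}

This is a cover of $L_m$. Indeed, let $D=B+x$ with $x=\min D$. If $B\in U$, use the first item. Otherwise $B=K-z$ with $K\in\mathcal O$, $z\in K$. If $z\ne f$, then $\min B=f$, so $x\in I(K)$ and $D\subset K+x$. If $z=f$, then $x\in I(B)=I(K)\cup\{f\}\cup J$. For $x\in I(K)$ again $D\subset K+x$. For $x\in J$, $D=(K-f)+x$ is covered by the additional sets. For $x=f$ we have $D=K$, which lies in $K+x'$ for any $x'\in I(K)$ if $y_1\ge1$, and is covered by the additional sets if $y_1=0$.

Now take the linear order uniformly at random. We show that a set $K\in\mathcal O$ costs at most $2$, and a set $B\in U$ at most $1$, in expectation.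

\emph{Cost of $K\in\mathcal O$.} The positions of $K$ form a uniformly random $m$-subset of $[2m+1]$. Hence the sizes of the $m+1$ gaps that $K$ leaves form a uniformly random vector of $m+1$ nonnegative integers with sum $m+1$. In particular the gap sizes are exchangeable, so $\mathbb Ey_1=\mathbb Ey_2=1$ and $\Pr(y_1\text{ even})=\Pr(y_2\text{ even})$. Put $t=y_2+\mathbf 1_{y_1=0}$; we need $\mathbb E\lceil t/2\rceil\le1$. We have $\lceil t/2\rceil=(t+\mathbf 1_{t\text{ odd}})/2$, $\mathbb Et=1+\Pr(y_1=0)$ and
\[
\Pr(t\text{ odd})=\Pr(y_2\text{ odd})-\Pr(y_1=0,\ y_2\text{ odd})+\Pr(y_1=0,\ y_2\text{ even}).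
\]
Adding, and splitting $\Pr(y_1=0)$ according to the parity of $y_2$, we obtain
\[
\mathbb E\lceil t/2\rceil=\tfrac12\bigl(1+\Pr(y_2\text{ odd})+2\Pr(y_1=0,\ y_2\text{ even})\bigr).
\]
So we need $2\Pr(y_1=0,\ y_2\text{ even})\le1-\Pr(y_2\text{ odd})=\Pr(y_1\text{ even})$. Of the $\binom{2m+1}m$ possible positions of $K$, exactly $\binom{2m-a}{m-1}$ have $y_1=a$, and exactly $\binom{2m-1-a}{m-2}$ have $y_1=0$, $y_2=a$, for $0\le a\le m+1$. Since $\binom{2m-a}{m-1}=\frac{2m-a}{m-1}\binom{2m-1-a}{m-2}$,
\[
\binom{2m-a}{m-1}-2\binom{2m-1-a}{m-2}=\frac{2-a}{m-1}\binom{2m-1-a}{m-2}.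
\]
We need the sum of this over all even $a$ with $0\le a\le m+1$ to be nonnegative. The term $a=2$ vanishes and only $a=0$ contributes positively, so the claim is
\[
\sum_{\substack{4\le a\le m+1\\ a\text{ even}}}(a-2)\binom{2m-1-a}{m-2}\le2\binom{2m-1}{m-2}.
\]
With $b=a-2$ the left side is at most $\sum_{b=1}^{m-1}b\binom{2m-3-b}{m-2}$. This sum equals $\binom{2m-2}m$, because $b\binom{2m-3-b}{m-2}$ is the number of $m$-subsets of $[2m-2]$ whose second smallest element is $b+1$. Finally $\binom{2m-2}m=\binom{2m-2}{m-2}\le\binom{2m-1}{m-2}$.

\emph{Cost of $B\in U$.} Let $y=|I(B)|$. The event $y\ge r$ says that the first $r$ elements of the order lie among the $m+2$ elements outside $B$. So $\Pr(y\ge r)=\prod_{i=0}^{r-1}\frac{m+2-i}{2m+1-i}$ for $0\le r\le m+2$, and $\Pr(y\ge r)=0$ for $r>m+2$. Also $\mathbb E\lceil y/2\rceil=\sum_{t\ge0}\Pr(y\ge2t+1)$. As long as $\Pr(y\ge2t+3)>0$, that is, $2t+1\le m$, the ratio of consecutive terms is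
\[
\frac{\Pr(y\ge2t+3)}{\Pr(y\ge2t+1)}=\frac{m+1-2t}{2m-2t}\cdot\frac{m-2t}{2m-1-2t}.
\]
For $\alpha\le\beta$, the function $\frac{\alpha-u}{\beta-u}=1-\frac{\beta-\alpha}{\beta-u}$ is positive and non-increasing for $u<\alpha$. So both factors are positive and non-increasing in $t$, and the ratio is at most its value $\frac{m+1}{4m-2}$ at $t=0$. Bounding by a geometric series,
\[
\mathbb E\lceil y/2\rceil\le\frac{m+2}{2m+1}\cdot\frac1{1-\frac{m+1}{4m-2}}=\frac{m+2}{2m+1}\cdot\frac{4m-2}{3m-3}.
\]
This is at most $1$ if and only if $2m^2-9m+1\ge0$, which is true for $m\ge5$. For $m=4$ the sum itself is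
\[
\frac69+\frac{6\cdot5\cdot4}{9\cdot8\cdot7}+\frac{6\cdot5\cdot4\cdot3\cdot2}{9\cdot8\cdot7\cdot6\cdot5}=\frac{14}{21}+\frac5{21}+\frac1{21}=\frac{20}{21}.
\]

So the expected size of our cover is at most $2|\mathcal O|+|U|$, and some order gives a cover of at most this size. Since $\mathcal O$ was arbitrary, $\kappa_{m+1}(2m+1)\le\nu_m$.
\end{proof}

\section{Proof of Theorems~\ref{thm:main}(b) and~\ref{thm:window}}

\begin{proposition}\label{prop:B}
If $2k+1\le b(s)$, $k\ge1$, $s\ge1$ and $(s,k)\ne(3,2)$, then $\Phi^{\vee}(k,k)\le s+1$.
\end{proposition}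

\begin{proof}
Choose $j$ with $b_j(s)=b(s)$. Since $b(s)\ge3$ and $b_0(s)=1$, we have $j\ge1$. If $j\le s/2$ or $j\ge s/2+1$, use \eqref{eq:star}. Otherwise $s<2j<s+2$, so $s=2m+1$ and $j=m+1$; since $b(1)=2$, we have $m\ge1$.

If $m\ge2$, then $2k+1\le M_s+\kappa_{m+1}(s)\le M_s+\nu_m$ by Lemma~\ref{lem:nu}, and \eqref{eq:nu} applies. If $m=1$, then $2k+1\le b(3)=5$, so $k\le2$ and, by assumption, $k=1$. Then $2k+1=3\le4=b_1(3)$, and \eqref{eq:star} applies with $j=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $s=\Phi(k)$. By Proposition~\ref{prop:A}, $2k+1\le b(s)$. By Lemma~\ref{lem:small}, $(s,k)\ne(3,2)$. So Proposition~\ref{prop:B} gives $\Phi^{\vee}(k,k)\le s+1$.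
\end{proof}

With part (a), proved in Section~\ref{sec:parta}, this proves the conjecture.

\begin{proof}[Proof of Theorem~\ref{thm:window}]
The number $s_k$ exists since $b(s)\ge b_1(s)=s+1$. Proposition~\ref{prop:A} with $s=\Phi(k)$ gives $s_k\le\Phi(k)$, and the equalities are Theorem~\ref{thm:main}(a). Since $k\ne2$, Proposition~\ref{prop:B} applies to $s=s_k$ and gives $\Phi^{\vee}(k,k)\le s_k+1$.
\end{proof}

\section{Sharpness: $k=3$}

In this section we write $12$ for $\{1,2\}$, and so on. Theorem~\ref{thm:sharp} follows from the next two propositions, since $\Phi^{\vee}(3,2)\le\Phi^{\vee}(3,3)\le\Phi(3)+1$ by Theorem~\ref{thm:main}(b).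

\begin{proposition}
$\Phi(3)=4$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:small}, $\Phi(3)\ge\Phi(2)\ge4$. Let $D$ be a $3$-digraph. We look for a $4$-coloring. The six pairs in $[4]$ form an antichain, one short of the seven sets that degeneracy would ask for. We use them almost everywhere and treat the regular tournaments on $7$ vertices separately.

Let $\mathcal H$ be the collection of all $7$-sets $H\subseteq V(D)$ such that $D[H]$ is a regular tournament. Every vertex of $H$ has its three out-neighbors in $H$, so no arc leaves $H$. If $H,H'\in\mathcal H$ meet, then $H\cap H'$ is closed under out-neighbors. So, with $n=|H\cap H'|$, the tournament $D[H\cap H']$ has $n(n-1)/2=3n$ arcs, which gives $n=7$ and $H=H'$. Hence the members of $\mathcal H$ are disjoint, and no arc joins two of them. In each $H\in\mathcal H$ choose a vertex $z$. Give $z$ the set $\{1\}$, its three in-neighbors in $H$ the sets $12,13,14$, and its three out-neighbors the sets $23,24,34$. All arcs inside $H$ are fine.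

We color the remaining vertices with pairs in $[4]$. For such a vertex $x$ let $h(x)$ be the number of its out-neighbors in $\bigcup\mathcal H$. All arcs between $x$ and $\bigcup\mathcal H$ leave $x$. An arc from $x$ to a vertex with a pair blocks one pair for $x$, and an arc to a vertex with the set $\{1\}$ blocks none. For a set $R'$ of remaining vertices, let $N_{R'}(x)$ be the set of neighbors of $x$ in $R'$. Starting with the set $R'$ of all remaining vertices, delete vertices $x\in R'$ one at a time as long as there is one with $|N_{R'}(x)|+h(x)\le5$.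

Suppose that the process stops with $R'\ne\emptyset$. Then $|N_{R'}(x)|+h(x)\ge6$ for all $x\in R'$. On the other hand, the number of arcs in $D[R']$ plus $\sum_{x\in R'}h(x)$ is at most $3|R'|$, so
\[
\sum_{x\in R'}\bigl(|N_{R'}(x)|+2h(x)\bigr)\le6|R'| .
\]
Hence $h(x)=0$ for all $x\in R'$, and the underlying graph of $D[R']$ is $6$-regular with $3|R'|$ edges. As $D[R']$ has at most $3|R'|$ arcs, there are no opposite arcs in it and all its out-degrees are $3$. If $K_7$ were a component of the underlying graph of $D[R']$, its vertex set would belong to $\mathcal H$, which is excluded because $R'$ is disjoint from $\bigcup\mathcal H$. Recall Brooks' theorem: a connected graph of maximum degree $\Delta\ge3$ other than $K_{\Delta+1}$ has a proper vertex coloring with $\Delta$ colors. Applying it to each component with $\Delta=6$, we can properly color the underlying graph of $D[R']$ by the six pairs. No arc joins $R'$ to $\bigcup\mathcal H$, so there is no further condition.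

Finally put the deleted vertices back in reverse order. Each has at most $5$ blocked pairs when it returns, so one of the six pairs is available.
\end{proof}

\begin{proposition}
$\Phi^{\vee}(3,2)\ge5$.
\end{proposition}

\begin{proof}
We use a two-sided version of the method of Section~\ref{sec:necessary}. Suppose $\Phi^{\vee}(3,2)\le4$. For digraphs $D^-$ and $D^+$ let $D^-\Rightarrow D^+$ be their disjoint union together with all arcs from $V(D^-)$ to $V(D^+)$. If $D^+$ is a $3$-digraph and $D^-$ has all in-degrees at most $2$, this is a $(3\vee2)$-digraph. For $P,N\subseteq2^{[4]}$, a \emph{$(P,N)$-coloring} of $D^-\Rightarrow D^+$ is a $4$-coloring with values in $P$ on $D^+$ and in $N$ on $D^-$. Call $(P,N)$ \emph{admissible} if $D^-\Rightarrow D^+$ has a $(P,N)$-coloring for every $3$-digraph $D^+$ and every digraph $D^-$ with in-degrees at most $2$. By assumption $(2^{[4]},2^{[4]})$ is admissible. Take an admissible pair $(P,N)$ with $|P|+|N|$ minimal. Both $P$ and $N$ are non-empty.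

For each $p\in P$ there are $D^+,D^-$ showing that $(P\setminus\{p\},N)$ is not admissible, and similarly for each $n\in N$. Let $D^{+*}$ and $D^{-*}$ be the disjoint unions of all these $D^+$ and of all these $D^-$. Every $(P,N)$-coloring of $D^{-*}\Rightarrow D^{+*}$ uses every member of $P$ on $D^{+*}$ and every member of $N$ on $D^{-*}$. This has three consequences.

\emph{(i) $n\not\subseteq p$ for all $n\in N$, $p\in P$.} There is an arc from a vertex of $D^{-*}$ with set $n$ to a vertex of $D^{+*}$ with set $p$.

\emph{(ii) If $\mathcal O\subseteq P$ and $|\mathcal O|=r\le3$, then $P\setminus{\downarrow}\mathcal O$ is $(3-r)$-good.} Given a $(3-r)$-digraph $G$, add to $D^{+*}$, for each $r$-subset $R$ of $V(D^{+*})$, a copy $G_R$ of $G$ with all arcs from $V(G_R)$ to $R$. The result $D^{+\prime}$ is a $3$-digraph. Take a $(P,N)$-coloring of $D^{-*}\Rightarrow D^{+\prime}$ and an $R$ whose sets are exactly the members of $\mathcal O$. On $G_R$ the values lie in $P\setminus{\downarrow}\mathcal O$.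

\emph{(iii) Let $F=\{[4]\setminus n:n\in N\}$. If $\mathcal O\subseteq F$ and $|\mathcal O|=r\le2$, then $F\setminus{\downarrow}\mathcal O$ is $(2-r)$-good.} Given a $(2-r)$-digraph $G$, its reverse $G'$ has in-degrees at most $2-r$. Add to $D^{-*}$, for each $r$-subset $R$ of $V(D^{-*})$, a copy $G'_R$ of $G'$ with all arcs from $R$ to $V(G'_R)$. The result $D^{-\prime}$ has in-degrees at most $2$. Take a $(P,N)$-coloring $S$ of $D^{-\prime}\Rightarrow D^{+*}$ and an $R$ whose sets are exactly the complements of the members of $\mathcal O$. For $y\in V(G'_R)$ and $x\in R$ we have $S(x)\not\subseteq S(y)$, that is, $[4]\setminus S(y)\not\subseteq[4]\setminus S(x)$. So $[4]\setminus S(y)\in F\setminus{\downarrow}\mathcal O$. If $yy'$ is an arc of $G$, then $y'y$ is an arc of $G'$, so $S(y')\not\subseteq S(y)$, that is, $[4]\setminus S(y)\not\subseteq[4]\setminus S(y')$. Hence $y\mapsto[4]\setminus S(y)$ colors $G$ with values in $F\setminus{\downarrow}\mathcal O$.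

In particular $P$ is $3$-good and $F$ is $2$-good. A vertex with an out-neighbor cannot have the set $\emptyset$. So the regular tournaments on $7$ and on $5$ vertices give
\[
|P\setminus\{\emptyset\}|\ge7,\qquad|N\setminus\{[4]\}|=|F\setminus\{\emptyset\}|\ge5 .
\]

Let $\mathcal A$ be the set of maximal members of $P$. Then $|\mathcal A|\ge4$; otherwise $P\setminus{\downarrow}\mathcal A=\emptyset$ would be $(3-|\mathcal A|)$-good by (ii), contradicting Lemma~\ref{lem:tournament}. Moreover, if $\mathcal O\subseteq\mathcal A$, $|\mathcal O|\le3$, and ${\downarrow}\mathcal O$ contains all non-maximal members of $P$, then $P\setminus{\downarrow}\mathcal O=\mathcal A\setminus\mathcal O$. So (ii) and Lemma~\ref{lem:tournament} give $|\mathcal A|-|\mathcal O|\ge2(3-|\mathcal O|)+1$, that is,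
\begin{equation}\label{eq:dagger}
|\mathcal A|+|\mathcal O|\ge7 .
\end{equation}
By (i), $N\cap{\downarrow}\mathcal A=\emptyset$. So at least five sets other than $[4]$ lie outside ${\downarrow}\mathcal A$, and so does $[4]$, because $|\mathcal A|\ge4$. Hence $|{\downarrow}\mathcal A|\le10$.

If $\mathcal A$ contained a triple, then ${\downarrow}\mathcal A$ would contain its $8$ subsets and at least $3$ further members of $\mathcal A$, too many. So $\mathcal A$ consists of $p$ pairs and $q$ singletons with $p+q\ge4$, and the pairs lie inside the other $4-q$ points. For $q=2$ we have $p\le1$, and for $q=3$ we have $p=0$; in both cases $p+q\le3$. For $q=0$, $p=6$ we have $|{\downarrow}\mathcal A|=11$. The remaining cases are the following.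
\begin{itemize}
\item $q=4$. Then $|P\setminus\{\emptyset\}|\le4$, a contradiction.
\item $q=1$. Then $p=3$, say $\mathcal A=\{12,13,23,\{4\}\}$. The non-maximal members of $P$ are among $\emptyset,\{1\},\{2\},\{3\}$, and $\mathcal O=\{12,13\}$ violates \eqref{eq:dagger}.
\item $q=0$, $p=4$. The six pairs form three complementary couples, and the two missing pairs spoil at most two of these. So $\mathcal A$ contains two disjoint pairs. With these as $\mathcal O$, the family ${\downarrow}\mathcal O$ contains $\emptyset$ and all singletons, and $|\mathcal A|+|\mathcal O|=6$ violates \eqref{eq:dagger}.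
\item $q=0$, $p=5$. Let $ab$ be the missing pair and $cd$ its complement. Outside ${\downarrow}\mathcal A$ lie exactly $ab$, the four triples, and $[4]$. Since $|N\setminus\{[4]\}|\ge5$, $N$ contains $ab$ and all triples, and no other set except possibly $[4]$. So $F\setminus\{\emptyset\}=\{cd,\{a\},\{b\},\{c\},\{d\}\}$. By (iii) with $\mathcal O=\{cd\}$, the two-element family $F\setminus{\downarrow}\mathcal O=\{\{a\},\{b\}\}$ is $1$-good, contradicting Lemma~\ref{lem:tournament}.
\end{itemize}
All cases are impossible, so $\Phi^{\vee}(3,2)\ge5$.
\end{proof}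

\begin{thebibliography}{1}
\bibitem{intro}
\emph{- Some Problems In Graph Theory And Graphs Algorithmic Theory -}, \texttt{http://www.lirmm.fr/\textasciitilde bessy/publis/intro.pdf}
\end{thebibliography}

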